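\title{A Calogero--Moser space with nonzero odd equivariant cohomology}

\begin{abstract}
The center of a rational Cherednik algebra at $t=0$ is the coordinate ring of an affine variety with a $\mathbb C^\times$-action, the Calogero--Moser space. It has been conjectured that the equivariant cohomology of this variety vanishes in odd degrees for every value of the parameter. We disprove this: for the reflection group $G(10,2,2)$ and an explicit parameter the third equivariant cohomology group is nonzero, and there are counterexamples in every dimension $n\ge2$. The proof is a dimension count in a Mayer--Vietoris sequence. The attracting sets of the fixed points have more two-dimensional components than the global classes of degree two can tell apart.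
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Calogero--Moser spaces}
Let $V$ be a complex vector space of finite dimension $n$ and let $W<\mathrm{GL}(V)$ be a finite group generated by its set of reflections
$$\mathrm{Ref}(W)=\{s\in W:\operatorname{codim}V^s=1\}.$$
A \emph{parameter} is a function $c:\mathrm{Ref}(W)\to\mathbb C$, $s\mapsto c_s$, that is constant on conjugacy classes. The \emph{rational Cherednik algebra at $t=0$} is the algebra $H_c$ generated by the polynomial algebras $\mathbb C[V]$ (generated by $V^*$) and $\mathbb C[V^*]$ (generated by $V$) and by the group algebra $\mathbb CW$, subject to $wfw^{-1}=w(f)$ for $w\in W$ and $f$ in either polynomial algebra, and to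
\begin{equation}\label{eq:relation}
[y,x]=\sum_{s\in\mathrm{Ref}(W)}c_s\,\langle y,s(x)-x\rangle\,s\qquad(y\in V,\ x\in V^*).
\end{equation}
We use one structural fact about $H_c$ without proof, the \emph{PBW property}: multiplication is an isomorphism of vector spaces $\mathbb C[V]\otimes\mathbb CW\otimes\mathbb C[V^*]\to H_c$.

Let $Z_c$ be the center of $H_c$. The \emph{Calogero--Moser space} of $(W,c)$ is the affine variety $\mathcal Z_c=\operatorname{Spec}Z_c$. For $c=0$ the algebra is $\mathbb C[V\times V^*]\rtimes W$, its center is the ring of invariants, and $\mathcal Z_0=(V\times V^*)/W$; for other $c$ we shall see that $\mathcal Z_c$ still agrees with this quotient away from the reflecting hyperplanes.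

The relations are homogeneous for $\deg V^*=1$, $\deg V=-1$, $\deg W=0$. So $H_c$ and $Z_c$ are $\mathbb Z$-graded, and $\mathbb C^\times$ acts on $\mathcal Z_c$ in such a way that a function $f$ of degree $k$ satisfies $f(tz)=t^kf(z)$. (The opposite convention inverts the action and changes nothing below.) We write $H^\bullet_{\mathbb C^\times}(\mathcal Z_c)$ for the equivariant cohomology, in the analytic topology and with complex coefficients.

\subsection*{The conjecture}
The following is part (EC1) of Conjecture EC of \cite{GCM}, credited there to ``Rouquier-B.''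
\begin{quote}
\textbf{Conjecture (EC1).} For every parameter $c$, whether $\mathcal Z_c$ is smooth or not, and for every $i$, one has $H^{2i+1}_{\mathbb C^\times}(\mathcal Z_c)=0$.
\end{quote}
Three cases make this the natural guess.
\begin{itemize}
\item If $c=0$, the maps $(v,\lambda)\mapsto(rv,r\lambda)$, $r\in[0,1]$, commute with $W$ and with the action $t(v,\lambda)=(tv,t^{-1}\lambda)$. They contract $\mathcal Z_0$ equivariantly to a point, whose equivariant cohomology is $\mathbb C[u]$ with $\deg u=2$.
\item If $\mathcal Z_c$ is smooth, then $H^{2i+1}(\mathcal Z_c)=0$ for all $i$ by a result of Ginzburg and Kaledin. The spectral sequence $\mathbb C[u]\otimes H^\bullet(\mathcal Z_c)\Rightarrow H^\bullet_{\mathbb C^\times}(\mathcal Z_c)$ then has no terms of odd total degree, so (EC1) holds.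
\item If $n=1$, (EC1) is known for all $c$; we recover this from Example~\ref{ex:surface} and Lemma~\ref{lem:rankone}.
\end{itemize}
So the conjecture holds at $c=0$, in the smooth case and in dimension one. It fails in between, already for $n=2$.

\subsection*{The result}
Let $\zeta=e^{2\pi i/10}$ and let $G(10,2,2)\subset\mathrm{GL}_2(\mathbb C)$ be the group of monomial matrices whose nonzero entries are $10$-th roots of unity with product a $5$-th root of unity. For $a\in\mathbb Z/10$ let $s_a$ be the reflection $e_1\mapsto\zeta^ae_2$, $e_2\mapsto\zeta^{-a}e_1$. The conjugacy classes of reflections are $\{s_a:a\text{ even}\}$, $\{s_a:a\text{ odd}\}$ and $\{\mathrm{diag}(\zeta^{2k},1),\mathrm{diag}(1,\zeta^{2k})\}$ for $1\le k\le4$ (see Section~\ref{sec:group}).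

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(i)] Let $W=G(10,2,2)$ and
$$c_{s_a}=\tfrac3{10}\ (a\text{ even}),\qquad c_{s_a}=\tfrac1{10}\ (a\text{ odd}),\qquad c_{\mathrm{diag}(\zeta^{2k},1)}=c_{\mathrm{diag}(1,\zeta^{2k})}=\frac1{\zeta^{-2k}-1}.$$
Then $H^3_{\mathbb C^\times}(\mathcal Z_c)\ne0$.
\item[(ii)] For every $n\ge2$ there is a pair $(W,c)$ with $\dim V=n$ and $H^3_{\mathbb C^\times}(\mathcal Z_c)\ne0$.
\end{enumerate}
In particular, Conjecture \textup{(EC1)} is false.
\end{theorem}

We prove only that $H^3_{\mathbb C^\times}(\mathcal Z_c)$ is nonzero; we do not compute it.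

\subsection*{Plan of the proof}
The action on $\mathcal Z_c$ has a finite fixed set $F$. Each $p\in F$ has an attracting set $A_p$, a cone over a projective variety $P_p$. Section~\ref{sec:topology} is pure topology. It constructs an exact sequence in which $H^3_{\mathbb C^\times}$ receives the cokernel of a map
$$H^2_{\mathbb C^\times}(\mathcal Z^\circ)\oplus H^2_{\mathbb C^\times}(F)\longrightarrow\bigoplus_{p\in F}H^2(P_p),$$
where $\mathcal Z^\circ$ is the complement of the repelling set, and it shows the mechanism on two surfaces. For $n=2$ the target counts the two-dimensional components of the $A_p$. It remains to make the target large and the source small. After a description of the center (Section~\ref{sec:center}), we show that standard modules exhibit components of the $A_p$ (Section~\ref{sec:standard}) and that, for $n=2$ and under a genericity hypothesis on $c$, the dimension of $H^2_{\mathbb C^\times}(\mathcal Z^\circ)$ is bounded by a number that depends only on $W$ (Section~\ref{sec:bound}). For $G(2m,2,2)$ an explicit computation (Section~\ref{sec:group})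 tells when an attracting set has two components, and Section~\ref{sec:proof} carries out the count: $7+7-1<14$.

\section{An exact sequence for actions with finitely many fixed points}\label{sec:topology}

\subsection{Conventions and standard facts}
All spaces are locally compact, Hausdorff and second countable. Cohomology is sheaf cohomology with coefficients in $\mathbb C$. It is homotopy invariant, has Mayer--Vietoris sequences for open covers, and agrees with singular cohomology on locally contractible spaces, such as open subsets of complex varieties.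

For a space $X$ with a $\mathbb C^\times$-action and $M\ge1$ put
$$X_M=X\times_{\mathbb C^\times}(\mathbb C^{M+1}\setminus0)=X\times_{S^1}S^{2M+1}.$$
Then $H^k_{\mathbb C^\times}(X)=H^k(X_M)$ for $k\le2M$. The second description makes sense for any $S^1$-space and computes $H^k_{S^1}$. We denote by $u\in H^2_{\mathbb C^\times}(X)$ the pull-back of the hyperplane class along $X_M\to\mathbb P^M$; it is preserved by equivariant maps. We use three facts.
\begin{enumerate}
\item[(C1)] \emph{Tautness.} If $K\subset X$ is compact, then $H^k(K)=\varinjlim H^k(U)$, the limit being taken over the open neighborhoods $U$ of $K$.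
\item[(C2)] \emph{Finite stabilizers.} Let $\mathbb C^\times$ act on $X$ with finite stabilizers, and let $\nu:X\to\mathbb R_{>0}$ be continuous with $\nu(tx)=|t|\nu(x)$. Then pull-back is an isomorphism $H^\bullet(X/\mathbb C^\times)\to H^\bullet_{\mathbb C^\times}(X)$. Indeed, with $S=\{\nu=1\}$ the map $x\mapsto(\nu(x),\nu(x)^{-1}x)$ is an $S^1$-homeomorphism $X\cong\mathbb R_{>0}\times S$, and $X/\mathbb C^\times=S/S^1$. The map $S\times_{S^1}S^{2M+1}\to S/S^1$ is proper, and its fibers are quotients of $S^{2M+1}$ by finite groups, which have no cohomology in degrees $1,\dots,2M$; so it induces an isomorphism in degrees $\le2M$.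
\item[(C3)] \emph{Top-degree homology and duality.} If $D$ is a complex variety of dimension $\le d$, its Borel--Moore homology $H^{BM}_k(D)$ vanishes for $k>2d$, and $H^{BM}_{2d}(D)$ has the $d$-dimensional irreducible components of $D$ as a basis. If $D$ is compact, $H^k(D)$ is dual to $H^{BM}_k(D)$. If $D$ is closed in a smooth variety $X$ of pure dimension $d'$, then $H^k_D(X)\cong H^{BM}_{2d'-k}(D)$, where $H^k_D(X)$ is cohomology with supports in $D$.
\end{enumerate}

\subsection{Attracting sets}
Let $\mathcal X$ be a reduced affine variety with an algebraic $\mathbb C^\times$-action, that is, with a grading of $\mathbb C[\mathcal X]$. We assume: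
\begin{enumerate}
\item[(F)] there are homogeneous functions $f_1,\dots,f_a$ of degrees $d_i>0$ and $g_1,\dots,g_b$ of degrees $-d'_i<0$ such that $\mathbb C[\mathcal X]$ is a finite module over the subalgebra they generate.
\end{enumerate}
So $\Upsilon=(f,g):\mathcal X\to\mathbb C^a\times\mathbb C^b$ is a finite morphism. Define the closed subvarieties
$$A=\{g=0\},\qquad A^-=\{f=0\},\qquad F=A\cap A^-,$$
and put $\mathcal X^\circ=\mathcal X\setminus A^-$. The set $F=\Upsilon^{-1}(0)$ is finite and stable under the connected group $\mathbb C^\times$, so its points are fixed. Conversely, a function of nonzero degree vanishes at every fixed point. Hence $F=\mathcal X^{\mathbb C^\times}$, and all other points have finite stabilizers. Note that $A\setminus F\subset\mathcal X^\circ$.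

Let $L$ be a common multiple of all $d_i$ and $d_i'$, and put
$$\nu_+=\Big(\sum_i|f_i|^{2L/d_i}\Big)^{1/2L},\qquad\nu_-=\Big(\sum_i|g_i|^{2L/d'_i}\Big)^{1/2L}.$$
Then $\nu_\pm(tx)=|t|^{\pm1}\nu_\pm(x)$, $A=\{\nu_-=0\}$, $A^-=\{\nu_+=0\}$, and $(\nu_+,\nu_-):\mathcal X\to\mathbb R_{\ge0}^2$ is proper, because a finite morphism is proper in the analytic topology.

\begin{lemma}\label{lem:attracting}
\begin{enumerate}
\item[(a)] $A=\bigsqcup_{p\in F}A_p$, where $A_p=\{x\in A:\lim_{t\to0}tx=p\}$ is open and closed in $A$. Functions of degree $0$ are constant on each $A_p$, and $(r,x)\mapsto rx$ extends to an $S^1$-equivariant deformation retraction $[0,1]\times A\to A$ of $A$ onto $F$.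
\item[(b)] $P_p=(A_p\setminus p)/\mathbb C^\times$ is the projective variety $\operatorname{Proj}\mathbb C[A_p]$ (possibly empty), and $H^\bullet_{\mathbb C^\times}(A_p\setminus p)=H^\bullet(P_p)$.
\item[(c)] Suppose $\dim A\le2$. Then $\dim H^2(P_p)$ is the number of two-dimensional irreducible components of $A_p$. If this number is positive, the class $u|_{P_p}\in H^2(P_p)=H^2_{\mathbb C^\times}(A_p\setminus p)$ is nonzero.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The reduced graded ring $\mathbb C[A]$ is a finite module over the subalgebra generated by the $f_i$, which have positive degree. So its graded pieces are finite-dimensional and its degrees are bounded below. A homogeneous element of negative degree is therefore nilpotent, hence zero. The degree-$0$ part is a finite-dimensional reduced algebra, that is, a product of copies of $\mathbb C$. Its primitive idempotents split $A$ into open and closed pieces, each with a nonnegatively graded coordinate ring whose degree-$0$ part is $\mathbb C$. Homogeneous generators embed such a piece in a vector space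 on which $\mathbb C^\times$ acts with positive weights. The origin belongs to the piece (the elements of positive degree form a maximal ideal), it is the only fixed point, and scaling extends continuously to $r=0$. The fixed points of $A$ are the points of $F$.

(b) The points of $\operatorname{Proj}\mathbb C[A_p]$ are the orbits in $A_p\setminus p$. The quotient space is $(A_p\cap\{\nu_+=1\})/S^1$, which is compact by properness, and a continuous bijection from a compact space to a Hausdorff space is a homeomorphism. The statement on cohomology is (C2) with $\nu=\nu_+$.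

(c) The components of $A_p$ are $\mathbb C^\times$-stable, and those of dimension $2$ correspond to the components of dimension $1$ of $P_p$; the first claim is (C3). Let $\Gamma\subset P_p$ be such a curve. The map $\phi=(f_i^{L/d_i})_i:A_p\to\mathbb C^a$ is finite, satisfies $\phi^{-1}(0)=\{p\}$, and is equivariant when $\mathbb C^\times$ acts on $\mathbb C^a$ with weight $L$. It induces a morphism $\bar\phi:P_p\to\mathbb P^{a-1}$ with finite fibers, so $a\ge2$ and $\bar\phi|_\Gamma$ is not constant. By (C2), $H^2_{\mathbb C^\times}(\mathbb C^a\setminus0)=H^2(\mathbb P^{a-1})$. There $u\neq0$: the bundle $(\mathbb C^a\setminus0)_M\to\mathbb P^M$ has fiber homotopy equivalent to $S^{2a-1}$ with $2a-1\ge3$, so pull-back is injective in degree $2$ by the Gysin sequence. Thus $u$ is a nonzero multiple of the hyperplane class of $\mathbb P^{a-1}$, and $u|_{P_p}$ is the same multiple of its pull-back by $\bar\phi$, which has positive degree on $\Gamma$.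
\end{proof}

Put $P_A=\bigsqcup_{p\in F}P_p=(A\setminus F)/\mathbb C^\times$.

\subsection{The sequence}
We want to glue $\mathcal X$ from $\mathcal X^\circ$ and a neighborhood of $A^-$. A neighborhood is useful only if we can compute both its cohomology and that of its intersection with $\mathcal X^\circ$. The $\mathbb C^\times$-invariant function $\nu_+\nu_-$ provides such neighborhoods: the flow pushes them into small neighborhoods of $F$, and after removing $A^-$ they shrink to $A\setminus F$ (Figure~\ref{fig:tube}).

\begin{figure}[ht]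
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!15] (0,0) -- (0,3.2) -- plot[domain=0.3125:3.6,samples=50] (\x,{1/\x}) -- (3.6,0) -- cycle;
\fill[gray!45] (0,0) rectangle (1,1);
\draw plot[domain=0.3125:3.6,samples=50] (\x,{1/\x});
\draw[->] (0,0) -- (3.9,0) node[right] {$\nu_+$};
\draw[->] (0,0) -- (0,3.5) node[above] {$\nu_-$};
\draw[very thick] (2.5,0) -- (2.5,0.4);
\fill (0,0) circle (1.3pt) node[below left] {$F$};
\fill (2.5,0) circle (1.3pt) node[below] {$S_A$};
\node at (0.5,0.5) {$U^0_\epsilon$};
\node at (0.25,1.7) {$U_\epsilon$};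
\node[below] at (1.5,0) {$A$};
\node[left] at (0,2.4) {$A^-$};
\node[below] at (1,0) {$\epsilon$};
\node[left] at (0,1) {$\epsilon$};
\end{tikzpicture}
\caption{The image of $\mathcal X$ under $(\nu_+,\nu_-)$. The sets $A$ and $A^-$ lie over the two axes, and $\mathbb R_{>0}$ moves points along the hyperbolas $\nu_+\nu_-=\text{constant}$. The region $U_\epsilon$ under the hyperbola $\nu_+\nu_-=\epsilon^2$ flows into the square $U^0_\epsilon$, which shrinks to $F$ as $\epsilon\to0$. The set $U_\epsilon\setminus A^-$ flows onto the slice $\nu_+=1$ (thick segment), which shrinks to $S_A=A\cap\{\nu_+=1\}$.}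
\label{fig:tube}
\end{figure}

\begin{proposition}\label{prop:sequence}
Under assumption \textup{(F)} there is a long exact sequence
$$\cdots\to H^k_{\mathbb C^\times}(\mathcal X)\to H^k_{\mathbb C^\times}(\mathcal X^\circ)\oplus H^k_{\mathbb C^\times}(F)\to H^k(P_A)\to H^{k+1}_{\mathbb C^\times}(\mathcal X)\to\cdots$$
in which $H^k_{\mathbb C^\times}(\mathcal X^\circ)\to H^k(P_A)=H^k_{\mathbb C^\times}(A\setminus F)$ is restriction and $H^k_{\mathbb C^\times}(F)\to H^k(P_A)$ is, up to sign, pull-back along $\lim_{t\to0}:A\setminus F\to F$.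
\end{proposition}

\begin{proof}
For $\epsilon>0$ let
$$U_\epsilon=\{\nu_+\nu_-<\epsilon^2\}\ \supset\ U^0_\epsilon=\{\nu_+<\epsilon,\ \nu_-<\epsilon\}.$$
The open set $U_\epsilon$ is $\mathbb C^\times$-stable and contains $A$ and $A^-$. So $\mathcal X=\mathcal X^\circ\cup U_\epsilon$, with intersection $U_\epsilon\setminus A^-$. We take the Mayer--Vietoris sequences in $S^1$-equivariant cohomology and pass to the direct limit for $\epsilon\to0$, which preserves exactness. Two limits have to be computed.

\emph{The limit of $H^\bullet_{S^1}(U_\epsilon)$ is $H^\bullet_{S^1}(F)$.} Let $x\in U_\epsilon$ and put $\alpha=\nu_+(x)/\epsilon$, $\beta=\nu_-(x)/\epsilon$, so that $\alpha\beta<1$. For real $\sigma>0$ we have $\sigma x\in U^0_\epsilon$ if and only if $\beta<\sigma$ and $\alpha\sigma<1$; these $\sigma$ form an interval $I(x)$. The number $\sigma(x)=\frac{1+\beta}{1+\alpha}$ lies in $I(x)$, since $\beta(1+\alpha)<1+\beta$ and $\alpha(1+\beta)<1+\alpha$. The homotopy $x\mapsto\sigma(x)^rx$, $r\in[0,1]$, is $S^1$-equivariant, stays in $U_\epsilon$ and ends in $U^0_\epsilon$.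 If $x\in U^0_\epsilon$, then $I(x)$ contains $1$ and $\sigma(x)$, hence all $\sigma(x)^r$, so the homotopy preserves $U^0_\epsilon$. Thus $U^0_\epsilon\subset U_\epsilon$ is an $S^1$-homotopy equivalence. The sets $(U^0_\epsilon)_M$ form a fundamental system of neighborhoods of the compact set $F_M$ in $\mathcal X_M$: if $O\supset F_M$ is open, the sets $\{\nu_+\le\epsilon,\nu_-\le\epsilon\}_M\setminus O$ are compact by properness, decrease with $\epsilon$ and have empty intersection, so one of them is empty. Now apply (C1).

\emph{The limit of $H^\bullet_{S^1}(U_\epsilon\setminus A^-)$ is $H^\bullet(P_A)$.} The map $x\mapsto(\nu_+(x),\nu_+(x)^{-1}x)$ is an $S^1$-homeomorphism from $U_\epsilon\setminus A^-$ to $\mathbb R_{>0}\times\{\nu_+=1,\ \nu_-<\epsilon^2\}$, because $\nu_-(\nu_+(x)^{-1}x)=\nu_+(x)\nu_-(x)$. The compactness argument above, applied to the sets $\{\nu_+=1,\nu_-\le\epsilon^2\}_M$, shows that the second factors give a fundamental system of neighborhoods of the compact set $(S_A)_M$ in $\{\nu_+=1\}_M$, where $S_A=A\cap\{\nu_+=1\}$. By (C1) the limit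 is $H^\bullet_{S^1}(S_A)$. Since $A\setminus F\cong\mathbb R_{>0}\times S_A$, this is $H^\bullet_{\mathbb C^\times}(A\setminus F)=H^\bullet(P_A)$.

\emph{The maps.} The map from $\mathcal X^\circ$ is restriction to $S_A$. For the other one, the restrictions from $U_\epsilon$ to $F$ and to $S_A$ both factor through the restriction to $A$. By Lemma~\ref{lem:attracting}(a), $H^\bullet_{S^1}(A)\to H^\bullet_{S^1}(F)$ is an isomorphism whose inverse is pull-back along the limit map $A\to F$.
\end{proof}

\begin{corollary}\label{cor:criterion}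
Assume \textup{(F)} and $\dim A\le2$. Let $Q\subset F$ be a nonempty set such that every $A_p$ with $p\in Q$ has at least two irreducible components of dimension $2$. If $\dim H^2_{\mathbb C^\times}(\mathcal X^\circ)\le|Q|$, then $H^3_{\mathbb C^\times}(\mathcal X)\ne0$.
\end{corollary}

\begin{proof}
Compose the map of Proposition~\ref{prop:sequence} for $k=2$ with the projection onto $\bigoplus_{p\in Q}H^2(P_p)$, a space of dimension $\ge2|Q|$ by Lemma~\ref{lem:attracting}(c). Let $I_1$ and $I_2$ be the images of the summands $H^2_{\mathbb C^\times}(\mathcal X^\circ)$ and $H^2_{\mathbb C^\times}(F)$. Then $\dim I_1\le|Q|$. The space $H^2_{\mathbb C^\times}(F)$ has the basis $(u_p)_{p\in F}$, where $u_p$ is $u$ at $p$ and $0$ at the other points, and $u_p$ maps, up to a common sign, to $u|_{P_p}\in H^2(P_p)$. So $I_2$ is spanned by the classes $u|_{P_p}$, $p\in Q$, and $\dim I_2\le|Q|$. The element $(u|_{P_p})_{p\in Q}$ is nonzero by Lemma~\ref{lem:attracting}(c). It is the image of $u\in H^2_{\mathbb C^\times}(\mathcal X^\circ)$ and, up to sign, of $\sum_pu_p$, so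 it lies in $I_1\cap I_2$. Therefore $\dim(I_1+I_2)\le2|Q|-1$. The map to $H^2(P_A)$ is not surjective, and its cokernel embeds in $H^3_{\mathbb C^\times}(\mathcal X)$.
\end{proof}

\subsection{Two surfaces}
The same count makes sense one complex dimension lower, with $H^0$ in place of $H^2$ and the unit class in place of $u$. There it can be seen directly.

\begin{example}\label{ex:surface}
Let $e\ge1$, $\beta_1,\dots,\beta_e\in\mathbb C$, and let $\mathcal S_\beta$ be the surface $XY=\prod_j(z+\beta_j)$ with $\deg X=e$, $\deg Y=-e$, $\deg z=0$. Assumption (F) holds with $f=X$, $g=Y$, since $z$ is integral over $\mathbb C[X,Y]$. The fixed points are the points $X=Y=0$, $z=-\beta_j$. Each $A_p$ is a line $\{Y=0,\ z=-\beta_j\}$, so each $P_p$ is one point. The open set $\mathcal S_\beta^\circ=\{X\ne0\}$ is $\mathbb C^\times\times\mathbb C$ with coordinates $(X,z)$, and by (C2) its equivariant cohomology is that of the $z$-line, namely $\mathbb C$ in degree $0$. So the middle terms of Proposition~\ref{prop:sequence} vanish in odd degrees, $H^k(P_A)=0$ for $k>0$, and $H^0_{\mathbb C^\times}(F)\to H^0(P_A)$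 is bijective. Hence $H^{\mathrm{odd}}_{\mathbb C^\times}(\mathcal S_\beta)=0$, whether or not the $\beta_j$ are distinct.
\end{example}

\begin{example}\label{ex:glued}
Take the surface $\mathcal S:XY=z(z-1)$ with degrees $1,-1,0$ and glue its two fixed points $p_0,p_1$: let $\bar{\mathcal S}$ be the spectrum of $\{h\in\mathbb C[\mathcal S]:h(p_0)=h(p_1)\}$. This subalgebra is graded, contains $X$ and $Y$, and is a $\mathbb C[X,Y]$-submodule of $\mathbb C[\mathcal S]$, so (F) holds. It separates all pairs of points of $\mathcal S$ except $\{p_0,p_1\}$. Now $F=\{p\}$, the set $A_p$ is a union of two lines through $p$, and $P_p$ consists of two points. The spaces $H^0_{\mathbb C^\times}(\bar{\mathcal S}^\circ)$ and $H^0_{\mathbb C^\times}(F)$ are one-dimensional, and both map to the constant functions on $P_p$. The image has dimension $1+1-1<2$, so $H^1_{\mathbb C^\times}(\bar{\mathcal S})\ne0$. This is the loop created by the gluing.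
\end{example}

In Example~\ref{ex:glued} the two branches of $A_p$ are distinct near $p$, but no class on the open part distinguishes them, and the defect appears in odd degree. By Lemma~\ref{lem:rankone} below, the Calogero--Moser spaces with $n=1$ are surfaces $\mathcal S_\beta$, where attracting sets are irreducible. For $n=2$ an attracting set can be reducible. The open part then has several classes of degree $2$ to distinguish branches with, but their number is bounded, and Corollary~\ref{cor:criterion} applies once the branching points are at least as many.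

\section{The center of $H_c$}\label{sec:center}

In this section and the next, $W$, $n$ and $c$ are arbitrary. Write $H=H_c$, $Z=Z_c$, $\mathcal Z=\mathcal Z_c$, $R=\mathbb C[V]^W$ and $R^\vee=\mathbb C[V^*]^W$. For $s\in\mathrm{Ref}(W)$ choose $\alpha_s\in V^*$ with kernel $V^s$, and for $y\in V$ let $\kappa_s(y)=\langle y,\alpha_s\rangle/\alpha_s$, a rational function on $V$. It does not depend on the scaling of $\alpha_s$; moreover $\kappa_{s^{-1}}=\kappa_s$ and $w(\kappa_s(y))=\kappa_{wsw^{-1}}(wy)$.

We shall use several times the following remark. If a finite group $G$ acts faithfully on a commutative domain $S$, then an element $\sum_gk_gg$ of $S\rtimes G$ commutes with $S$ if and only if $k_g(g(f)-f)=0$ for all $g$ and $f$, that is, if and only if it lies in $S$. In particular the center of $S\rtimes G$ is $S^G$.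

\subsection{Invariant polynomials are central}

\begin{lemma}\label{lem:central}
For $y\in V$ and $f\in\mathbb C[V]$,
\begin{equation}\label{eq:bracket}
[y,f]=\sum_sc_s\,\kappa_s(y)\,(s(f)-f)\,s.
\end{equation}
The algebras $R$ and $R^\vee$ are contained in $Z$, and $Z$ is a finite module over $R\otimes R^\vee$.
\end{lemma}

\begin{proof}
For $x\in V^*$ the form $s(x)-x$ vanishes on $V^s$, so it is a multiple of $\alpha_s$ and $\langle y,s(x)-x\rangle=\kappa_s(y)(s(x)-x)$. This is \eqref{eq:bracket} for linear $f$. If \eqref{eq:bracket} holds for $f$ and $g$, it holds for $fg$ by the Leibniz rule, the relation $sg=s(g)s$ and the identity $(s(f)-f)s(g)+f(s(g)-g)=s(fg)-fg$. For $f\in R$ the right side vanishes, so $f$ commutes with $V$, $V^*$ and $W$.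

On the other side, $\langle y,s(x)-x\rangle=\langle s^{-1}(y)-y,x\rangle$, and $s^{-1}(y)-y$ is a multiple of a fixed vector $\alpha_s^\vee\in V$. We claim that
$$[g,x]=\sum_sc_s\;s\cdot\frac{\langle\alpha_s^\vee,x\rangle}{\alpha_s^\vee}\big(s^{-1}(g)-g\big)\qquad(g\in\mathbb C[V^*],\ x\in V^*).$$
For $g\in V$ this is \eqref{eq:relation}, and it passes to products by $gs=s\,s^{-1}(g)$ and $s^{-1}(g)(s^{-1}(g')-g')+(s^{-1}(g)-g)g'=s^{-1}(gg')-gg'$. Hence $R^\vee\subset Z$. Finally $\mathbb C[V]$ and $\mathbb C[V^*]$ are finite over $R$ and $R^\vee$, so by PBW $H$ is a finite module over the noetherian ring $R\otimes R^\vee$, and so is its submodule $Z$.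
\end{proof}

\subsection{Away from the reflecting hyperplanes}
Let $\delta=\prod_{w\in W}\prod_sw(\alpha_s)\in R$ and let $V_{\rm reg}=\{\delta\ne0\}$ be the complement of the reflecting hyperplanes. The element $\delta$ is central, and it is not a zero divisor since $H$ is a free left $\mathbb C[V]$-module by PBW. In $H[\delta^{-1}]$ all $\alpha_s$ are invertible, and the right side of \eqref{eq:bracket} becomes a commutator with an element of $\mathbb C[V_{\rm reg}]\rtimes W$. Subtracting that element from $y$ removes the deformation. Put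
$$B_y=\sum_sc_s\,\kappa_s(y)\,s,\qquad\eta_y=y-B_y .$$

\begin{lemma}\label{lem:generic}
The elements $\eta_y$ commute with each other and with $\mathbb C[V_{\rm reg}]$, and $w\eta_yw^{-1}=\eta_{wy}$. The map $y\mapsto\eta_y$ gives an isomorphism $\mathbb C[V_{\rm reg}\times V^*]\rtimes W\cong H[\delta^{-1}]$. Consequently $Z$ is a domain and $Z[\delta^{-1}]=\mathbb C[V_{\rm reg}\times V^*]^W$.
\end{lemma}

\begin{proof}
For $f\in\mathbb C[V]$ we have $[B_y,f]=\sum_sc_s\kappa_s(y)(s(f)-f)s=[y,f]$. So $\eta_y$ commutes with $\mathbb C[V]$, hence with $\mathbb C[V_{\rm reg}]$, and \eqref{eq:bracket} holds for all $f\in\mathbb C[V_{\rm reg}]$. Equivariance follows from $w(\kappa_s(y))=\kappa_{wsw^{-1}}(wy)$ and $c_{wsw^{-1}}=c_s$. Let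
$$K=[\eta_y,\eta_{y'}]=-[y,B_{y'}]+[y',B_y]+[B_y,B_{y'}].$$
We have $[y,\kappa_s(y')s]=[y,\kappa_s(y')]\,s+\kappa_s(y')\,(y-s(y))\,s$. The linear map $y\mapsto y-s(y)$ has kernel $V^s$, so $y-s(y)=\langle y,\alpha_s\rangle v_s$ for a fixed $v_s\in V$. The last term is then $\langle y,\alpha_s\rangle\langle y',\alpha_s\rangle\alpha_s^{-1}v_ss$; it is symmetric in $y,y'$ and cancels in $K$. What remains lies in $\mathbb C[V_{\rm reg}]\rtimes W$. By the Jacobi identity $K$ commutes with $\mathbb C[V_{\rm reg}]$, so $K$ equals its coefficient of $1\in W$. By \eqref{eq:bracket}, the coefficient of $1$ in $\sum_sc_s[y,\kappa_s(y')]s$ is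
$$\sum_sc_sc_{s^{-1}}\langle y,\alpha_s\rangle\langle y',\alpha_s\rangle\,\frac1{\alpha_s}\Big(s^{-1}\Big(\frac1{\alpha_s}\Big)-\frac1{\alpha_s}\Big),$$
and the coefficient of $1$ in $B_yB_{y'}$ is $\sum_sc_sc_{s^{-1}}\langle y,\alpha_s\rangle\langle y',\alpha_s\rangle\frac1{\alpha_s}s\big(\frac1{\alpha_s}\big)$. Both are symmetric in $y,y'$, so $K=0$.

We thus have an algebra map $\mathbb C[V_{\rm reg}\times V^*]\rtimes W\to H[\delta^{-1}]$. Filter both sides by the degree in $V$. By PBW, $H[\delta^{-1}]=\mathbb C[V_{\rm reg}]\otimes\mathbb CW\otimes\mathbb C[V^*]$, and $\eta_{y_1}\cdots\eta_{y_k}$ equals $y_1\cdots y_k$ up to terms of lower degree, so the map is bijective. The center of $H[\delta^{-1}]$ is therefore $\mathbb C[V_{\rm reg}\times V^*]^W$. It is also $Z[\delta^{-1}]$, and it contains $Z$, because $\delta$ is central and not a zero divisor.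
\end{proof}

Let $\pi:\mathcal Z\to V/W$ and $\varpi:\mathcal Z\to V^*/W$ be the maps given by $R\subset Z$ and $R^\vee\subset Z$. By Lemmas~\ref{lem:central} and~\ref{lem:generic}, $\mathcal Z$ is an irreducible variety of dimension $2n$ that satisfies (F), with $f_i$ and $g_i$ homogeneous generators of $R$ and $R^\vee$. In the notation of Section~\ref{sec:topology},
$$A=\varpi^{-1}(0),\qquad A^-=\pi^{-1}(0),\qquad\mathcal Z^\circ=\mathcal Z\setminus\pi^{-1}(0),$$
and $\dim A\le n$ because $A$ is finite over $V/W$. Further,
$$\mathcal Z_{\rm reg}:=\pi^{-1}(V_{\rm reg}/W)=(V_{\rm reg}\times V^*)/W,$$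
with action $t(v,\lambda)=(tv,t^{-1}\lambda)$, since $\eta_y$ has degree $-1$.

For dual bases $(x_i)$ of $V^*$ and $(y_i)$ of $V$, we have $\sum_ix_i\kappa_s(y_i)=1$, so the \emph{Euler element}
$$\mathbf{eu}=\sum_ix_i\eta_{y_i}=\sum_ix_iy_i-\sum_sc_ss$$
lies in $H$. It is the $W$-invariant function $(v,\lambda)\mapsto\lambda(v)$ on $V_{\rm reg}\times V^*$, hence lies in $Z$, and it has degree $0$. We shall use it to tell fixed points apart.

\subsection{Rank one}
Let $n=1$. Then $W=C=\langle s\rangle$ is cyclic of some order $e$. Let $x\in V^*$, $y\in V$ with $\langle y,x\rangle=1$, and $s(x)=\theta x$ with $\theta$ a primitive $e$-th root of unity. Put $\beta=\sum_{k=1}^{e-1}c_{s^k}s^k\in\mathbb CC$ and let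
$$\beta_j=\sum_{k=1}^{e-1}c_{s^k}\theta^{jk}\qquad(j\in\mathbb Z/e)$$
be its values on the $e$ characters of $C$.

\begin{lemma}\label{lem:rankone}
With $X=x^e$, $Y=y^e$ and $z=\mathbf{eu}=xy-\beta$,
$$Z=\mathbb C[X,Y,z]\big/\big(XY-\textstyle\prod_j(z+\beta_j)\big).$$
The surface $\mathcal Z=\mathcal S_\beta$ is smooth if and only if the $\beta_j$ are distinct.
\end{lemma}

\begin{proof}
The elements $X,Y,z$ are central. Let $\varepsilon_j\in\mathbb CC$ be the idempotents with $s\varepsilon_j=\theta^j\varepsilon_j$, so that $\beta=\sum_j\beta_j\varepsilon_j$. From $sx=\theta xs$ we get $x\varepsilon_j=\varepsilon_{j+1}x$. Hence, for $k\ge1$,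
$$\varepsilon_ix^ky^k=x^{k-1}\varepsilon_{i-k+1}(z+\beta)y^{k-1}=(z+\beta_{i-k+1})\,\varepsilon_ix^{k-1}y^{k-1},$$
and $\varepsilon_ix^ey^e=\prod_j(z+\beta_j)\,\varepsilon_i$ for every $i$. So with $\Pi(z)=\prod_j(z+\beta_j)$ there is a map from $Q=\mathbb C[X,Y,z]/(XY-\Pi(z))$ to $Z$. The polynomial $XY-\Pi(z)$ is linear in $Y$ with coprime coefficients, so $Q$ is a domain. Its singular points are given by $X=Y=\Pi(z)=\Pi'(z)=0$; they correspond to the multiple roots of $\Pi$. A hypersurface whose singular locus has codimension $\ge2$ is normal (Serre's criterion), so $Q$ is normal. Now $Q[X^{-1}]=\mathbb C[X^{\pm1},z]$, while Lemma~\ref{lem:generic} gives $Z[X^{-1}]=\mathbb C[x^{\pm1},\eta_y]^C$, which is spanned by the monomials $x^a\eta_y^b=x^{a-b}z^b$ with $e\mid a-b$. So $Q\to Z$ becomes bijective after inverting $X$. Thus $Q\subset Z$ are domains with the same fraction field, and $Z$ is integral over $\mathbb C[X,Y]\subset Q$ by Lemma~\ref{lem:central}. Normality gives $Q=Z$.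
\end{proof}

\section{Standard modules and components of attracting sets}\label{sec:standard}

To apply Corollary~\ref{cor:criterion} we need components of $A$, and we need to know that two of them are attracted to the \emph{same} fixed point. The support of a graded $H$-module generated by an irreducible $W$-module does both: it can be computed over $V_{\rm reg}$, and it cannot meet two different sets $A_p$.

Let $E$ be an irreducible $W$-module, with representation $\rho_E$. Let $V$ act on $E$ by $0$ and put $\Delta(E)=H\otimes_{\mathbb C[V^*]\rtimes W}E$. By PBW, $\Delta(E)=\mathbb C[V]\otimes E$, graded with $1\otimes E$ as its degree-$0$ part. It is a finite module over $R$, hence over $Z$, and its support $\operatorname{Supp}_Z\Delta(E)$ is the zero set in $\mathcal Z$ of its annihilator. Let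
$$D_E=\sum_sc_s\,d\log\alpha_s\otimes\rho_E(s),$$
an $\operatorname{End}(E)$-valued $1$-form on $V_{\rm reg}$; at $v\in V_{\rm reg}$ it sends $y\in V$ to $D_E(v)(y)=\sum_sc_s\,\kappa_s(y)(v)\,\rho_E(s)$. A \emph{joint eigenvalue} of $D_E$ at $v$ is a $\lambda\in V^*$ such that $D_E(v)(y)a=\lambda(y)a$ for some $a\ne0$ in $E$ and all $y\in V$.

\begin{lemma}\label{lem:support}
\begin{enumerate}
\item[(i)] There is a point $p_E\in F$ with $\operatorname{Supp}_Z\Delta(E)\subset A_{p_E}$, and $\mathbf{eu}(p_E)$ is the scalar by which $-\sum_sc_ss$ acts on $E$.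
\item[(ii)] The operators $D_E(v)(y)$, $y\in V$, commute, and $\operatorname{Supp}_Z\Delta(E)\cap\mathcal Z_{\rm reg}$ is the image of the set of pairs $(v,-\lambda)$ with $v\in V_{\rm reg}$ and $\lambda$ a joint eigenvalue of $D_E$ at $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The elements of $R^\vee$ without constant term are central and kill $1\otimes E$, which generates $\Delta(E)$; so the support lies in $A$. A central element $f$ of degree $0$ preserves $1\otimes E$ and commutes with $W$. By Schur's lemma it acts on $1\otimes E$, hence on $\Delta(E)$, by a scalar, and $f$ takes this value everywhere on the support. Functions of nonzero degree vanish on $F$, so the degree-$0$ part of $Z$ maps onto the functions on $F$. Choose $p\in F$ such that the support meets $A_p$, and $f_p\in Z$ of degree $0$ with $f_p(p)=1$ and $f_p=0$ on $F\setminus p$. By Lemma~\ref{lem:attracting}(a), $f_p$ is $1$ on $A_p$ and $0$ on $A\setminus A_p$. Being constant on the support, it equals $1$ there, so the support lies in $A_p$. Finally $\mathbf{eu}$ is constant on $A_p$,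 and it acts on $1\otimes E$ by $-\sum_sc_ss$ because $V$ kills $1\otimes E$.

(ii) We have $\Delta(E)[\delta^{-1}]=\mathbb C[V_{\rm reg}]\otimes E$ and $\eta_y(f\otimes a)=f\,\eta_y(1\otimes a)=-f\,B_y(1\otimes a)$. So $\eta_y$ is $\mathbb C[V_{\rm reg}]$-linear and acts on the fiber $E$ at $v$ by $-D_E(v)(y)$. These operators commute because the $\eta_y$ do. A point $(v,-\lambda)$ lies in the support over $\mathbb C[V_{\rm reg}\times V^*]$ if and only if $E/\sum_y(D_E(v)(y)-\lambda(y))E\ne0$. Decompose $E$ into generalized joint eigenspaces. On those with eigenvalue different from $\lambda$ one of the operators $D_E(v)(y)-\lambda(y)$ is invertible; on the one with eigenvalue $\lambda$ they are commuting nilpotent operators, whose images span a proper subspace unless the space is zero. So the condition says that $\lambda$ is a joint eigenvalue. The ring $\mathbb C[V_{\rm reg}\times V^*]$ is finite over its invariants $Z[\delta^{-1}]$, so the support over $Z[\delta^{-1}]$ is the image.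
\end{proof}

A $W$-invariant regular $1$-form on $V_{\rm reg}$ is a $W$-equivariant morphism $\lambda:V_{\rm reg}\to V^*$. For instance, if $\chi$ is a one-dimensional character of $W$, then $D_\chi=\sum_sc_s\chi(s)\,d\log\alpha_s$ is such a form, since $s\mapsto c_s\chi(s)$ is constant on classes.

\begin{corollary}\label{cor:two}
Let $\lambda\neq\lambda'$ be $W$-invariant regular $1$-forms on $V_{\rm reg}$ such that $\lambda(v)$ and $\lambda'(v)$ are joint eigenvalues of $D_E$ at every $v\in V_{\rm reg}$. Then $A_{p_E}$ has at least two irreducible components of dimension $n$.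
\end{corollary}

\begin{proof}
The graphs $\{(v,-\lambda(v))\}$ and $\{(v,-\lambda'(v))\}$ are distinct, irreducible of dimension $n$, closed in $V_{\rm reg}\times V^*$ and $W$-stable. So their images are distinct irreducible closed subsets of $\mathcal Z_{\rm reg}$ of dimension $n$, contained in $A_{p_E}$ by Lemma~\ref{lem:support}. Their closures in $\mathcal Z$ are distinct, irreducible of dimension $n$, and contained in the closed set $A_{p_E}$. As $\dim A\le n$, they are irreducible components.
\end{proof}

\section{A bound for $H^2_{\mathbb C^\times}(\mathcal Z^\circ)$ in rank two}\label{sec:bound}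

From now on $n=2$ and $W\ne1$. We know $\mathcal Z$ over $V_{\rm reg}/W$; to control $\mathcal Z^\circ$ we need it over the images of the reflecting lines, minus the origin. There the geometry reduces to rank one.

\subsection{Reduction to the stabilizer}
Let $0\ne v\in V$. An element $w\ne1$ that fixes $v$ is diagonalizable with eigenvalue $1$, so it is a reflection with $V^w=\mathbb Cv$; this is the first use of $n=2$. Hence $W$ acts freely on $V_{\rm reg}$. And if $v_0\ne0$ lies on a reflecting line $\mathsf H$, its stabilizer $C$ is the pointwise stabilizer $W_{\mathsf H}$ of $\mathsf H=\mathbb Cv_0$, all its nontrivial elements are reflections in $\mathsf H$, and it is cyclic, since $\det$ embeds it in $\mathbb C^\times$. Let $e_{\mathsf H}=|W_{\mathsf H}|$.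

Fix such $v_0$, with image $\bar v_0\in V/W$. Let $H_C$ be the rational Cherednik algebra of $(C,V,c|_C)$, with center $Z(H_C)$, and $R_C=\mathbb C[V]^C$. Let $\hat R$ and $\hat R_C$ be the completions at the images of $v_0$, and let $\hat{\mathcal O}_v$ be the completion of $\mathbb C[V]$ at $v$.

\begin{lemma}\label{lem:completion}
$\hat R=\hat R_C$, and $\hat R\otimes_RZ\cong\hat R_C\otimes_{R_C}Z(H_C)$ as $\hat R$-algebras.
\end{lemma}

\begin{proof}
Since $\mathbb C[V]$ is finite over $R$, we have $\hat R\otimes_R\mathbb C[V]=\prod_{v\in Wv_0}\hat{\mathcal O}_v=:\hat{\mathcal O}$. Taking invariants is the image of an $R$-linear projector, so $\hat R=\hat{\mathcal O}^W$, which projects isomorphically onto $\hat{\mathcal O}_{v_0}^C$. The same argument for $C$ gives $\hat R_C=\hat{\mathcal O}_{v_0}^C$.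

Let $\hat H=\hat R\otimes_RH$ and let $\mathbf e\in\hat{\mathcal O}$ be the idempotent of the factor $v_0$. It commutes with $C$, and $\mathbf ew\mathbf e=\mathbf e\,w(\mathbf e)\,w=0$ for $w\notin C$. Let $g_1=1,g_2,\dots,g_r$ be representatives of $W/C$. Then $\sum_ig_i\mathbf eg_i^{-1}=1$ and $\mathbf eg_j^{-1}g_k\mathbf e$ is $\mathbf e$ for $j=k$ and $0$ otherwise. So the $g_i\mathbf eg_j^{-1}$ are matrix units, $\hat H$ is the algebra of $r\times r$ matrices over $\mathbf e\hat H\mathbf e$, and $\xi\mapsto\xi\mathbf e$ is an isomorphism between the centers of $\hat H$ and $\mathbf e\hat H\mathbf e$. We show that $\mathbf e\hat H\mathbf e$ is $\hat H_C:=\hat R_C\otimes_{R_C}H_C$.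

Both algebras embed in the same localization. By PBW, $\hat H$ is free over $\hat{\mathcal O}$, so it embeds in $\hat H[\delta^{-1}]$, which is $(\hat{\mathcal O}[\delta^{-1}]\otimes\mathbb C[V^*])\rtimes W$ by Lemma~\ref{lem:generic}. As $\mathbf e$ commutes with the $\eta_y$,
$$\mathbf e\hat H[\delta^{-1}]\mathbf e=\big(\hat{\mathcal O}_{v_0}[\delta^{-1}]\otimes\mathbb C[V^*]\big)\rtimes C .$$
Each linear factor of $\delta$ either defines $\mathsf H$ or does not vanish at $v_0$, and is then a unit of $\hat{\mathcal O}_{v_0}$. So Lemma~\ref{lem:generic} for $C$ identifies the same algebra with a localization of $\hat H_C$. In it, $\hat H_C$ is the subalgebra generated by $\hat{\mathcal O}_{v_0}=\hat{\mathcal O}\mathbf e$, by $C\mathbf e$, and by the elements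
$$\mathbf e\Big(\eta_y+\sum_{s\in C\setminus1}c_s\kappa_s(y)s\Big)=\mathbf e(\eta_y+B_y)\mathbf e=\mathbf ey\mathbf e\qquad(y\in V).$$
In particular $\hat H_C\subset\mathbf e\hat H\mathbf e$.

For the converse, $\hat H$ is generated by $\hat{\mathcal O}$, $W$ and $V$. Inserting $1=\sum_ig_i\mathbf e\cdot\mathbf eg_i^{-1}$ between the factors of a product shows that $\mathbf e\hat H\mathbf e$ is generated by the elements $\mathbf eg_i^{-1}Xg_j\mathbf e$ with $X$ in one of these three sets. Put $h=g_i^{-1}g_j$.
\begin{itemize}
\item If $X\in\hat{\mathcal O}$, the element is $g_i^{-1}(X)\,\mathbf eh\mathbf e$, which is $0$ for $i\neq j$ and lies in $\hat{\mathcal O}\mathbf e$ for $i=j$.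
\item If $X\in W$, it lies in $C\mathbf e\cup\{0\}$.
\item If $X=y\in V$, it is $\mathbf ey'h\mathbf e$ with $y'=g_i^{-1}(y)$. For $i=j$ this is $\mathbf ey'\mathbf e$. For $i\ne j$ we have $h\notin C$, so $\mathbf e\eta_{y'}h\mathbf e=\eta_{y'}\mathbf eh\mathbf e=0$, and the element equals $\mathbf eB_{y'}h\mathbf e=\sum_{s:\,sh\in C}c_s\,\kappa_s(y')\mathbf e\cdot sh\,\mathbf e$. In this sum $s\notin C$, so $\alpha_s(v_0)\ne0$ and $\kappa_s(y')\mathbf e\in\hat{\mathcal O}_{v_0}$.
\end{itemize}
So $\mathbf e\hat H\mathbf e=\hat H_C$. It remains to compute the centers. $Z$ is the common kernel of the finitely many $R$-linear maps $[\,\cdot\,,g]:H\to H$, where $g$ runs over a finite generating set of $H$, and $\hat R$ is flat over $R$; so the center of $\hat H$ is $\hat R\otimes_RZ$. For the same reason the center of $\hat H_C$ is $\hat R_C\otimes_{R_C}Z(H_C)$.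
\end{proof}

The algebra $H_C$ is a rank-one algebra with two central variables added. Choose a basis $x,h$ of $V^*$ with $\ker x=\mathsf H$ and $h$ fixed by $C$, and let $y_x,y_h$ be the dual basis; $y_h$ spans $\mathsf H$. In \eqref{eq:relation} for $C$, the bracket $[y,h]$ vanishes since $s(h)=h$, and $[y_h,x]$ vanishes since $s(x)-x\in\mathbb Cx$. So $h$ and $y_h$ are central, and by PBW $H_C=\mathbb C[h,y_h]\otimes H'$, where $H'$ is the rank-one algebra of $C$ acting on $\mathbb Cy_x$. By Lemma~\ref{lem:rankone},
\begin{equation}\label{eq:local}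
\operatorname{Spec}Z(H_C)=\mathbb C^2\times\mathcal S_{\beta_{\mathsf H}},\qquad R_C=\mathbb C[X,h],
\end{equation}
where $\beta_{\mathsf H}$ is the family of the $e_{\mathsf H}$ numbers $\sum_{s\in W_{\mathsf H}\setminus1}c_s\psi(s)$, with $\psi$ running over the characters of $W_{\mathsf H}$. We impose the hypothesis
\begin{enumerate}
\item[$(\ast)$] for every reflecting line $\mathsf H$, the $e_{\mathsf H}$ numbers in the family $\beta_{\mathsf H}$ are pairwise distinct.
\end{enumerate}

Let $\mathsf H$ run over representatives of the $W$-orbits of reflecting lines, and let $\ell\ge1$ be the number of orbits. Let $D_{\mathsf H}\subset(V/W)\setminus0$ be the image of $\mathsf H\setminus0$. It is a single $\mathbb C^\times$-orbit, closed in $(V/W)\setminus0$. Put $\mathcal D_{\mathsf H}=\pi^{-1}(D_{\mathsf H})$ and $\mathcal D=\bigsqcup_{\mathsf H}\mathcal D_{\mathsf H}=\mathcal Z^\circ\setminus\mathcal Z_{\rm reg}$.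

\begin{lemma}\label{lem:smooth}
Assume $(\ast)$. Then $\mathcal Z^\circ$ is smooth of dimension $4$, and each $\mathcal D_{\mathsf H}$ is closed in $\mathcal Z^\circ$, of pure dimension $3$, with at most $e_{\mathsf H}$ irreducible components.
\end{lemma}

\begin{proof}
The open set $\mathcal Z_{\rm reg}$ is the quotient of a smooth variety by a free action of $W$. Every other point of $\mathcal Z^\circ$ lies over some $\bar v_0$ as above. Let $\mathfrak m\subset R$ be the ideal of $\bar v_0$ and $\mathfrak n\supset\mathfrak mZ$ a maximal ideal of $Z$. Since $\hat R/\mathfrak m^k\hat R=R/\mathfrak m^k$, the rings $Z$ and $\hat R\otimes_RZ$ have the same quotients by $\mathfrak m^k$, hence the same completion at $\mathfrak n$. The same holds for $Z(H_C)$. By Lemma~\ref{lem:completion} the completed local ring of $\mathcal Z$ at $\mathfrak n$ is a completed local ring of the variety \eqref{eq:local}, which is smooth by $(\ast)$ and Lemma~\ref{lem:rankone}. So $\mathfrak n$ is a smooth point.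

Taking $k=1$, the fiber $\pi^{-1}(\bar v_0)$ is isomorphic to the fiber of \eqref{eq:local} over $X=0$, $h=h(v_0)$. This is the union of the $e_{\mathsf H}$ planes $z=-\beta_j$, with coordinates $(y_h,Y)$. The map $\mathbb C^\times\times\pi^{-1}(\bar v_0)\to\mathcal D_{\mathsf H}$ is onto, and its fibers are finite because $\bar v_0$ has a finite stabilizer. So $\mathcal D_{\mathsf H}$ is a union of $e_{\mathsf H}$ irreducible sets of dimension $3$.
\end{proof}

The same proof shows what happens without $(\ast)$: if two members of $\beta_{\mathsf H}$ coincide, then \eqref{eq:local} has singular points over $X=0$, $h=h(v_0)$, so $\mathcal Z^\circ$ is singular and the duality in (C3), on which the next proof rests, is not available.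

\subsection{The bound}
The open set $\mathcal Z_{\rm reg}$ carries no equivariant class of degree $2$. So all such classes on $\mathcal Z^\circ$ come from the components of the divisor $\mathcal D$, and $H^1_{\mathbb C^\times}(\mathcal Z_{\rm reg})$ gives relations among them.

\begin{proposition}\label{prop:bound}
Let $n=2$ and assume $(\ast)$. Then $\dim H^2_{\mathbb C^\times}(\mathcal Z^\circ)\le1+\sum_{\mathsf H}(e_{\mathsf H}-1)$, the sum being over the $W$-orbits of reflecting lines.
\end{proposition}

\begin{proof}
\emph{The regular part.} The quotient $\mathbb P(V)/W$ is a compact Riemann surface with $H^1=H^1(\mathbb P(V))^W=0$, so it is isomorphic to $\mathbb P^1$; this is the second use of $n=2$. The $W$-invariant morphism $V\setminus0\to\mathbb P(V)/W$ factors through $(V/W)\setminus0$, and composing with $\pi$ gives a morphism $q:\mathcal Z^\circ\to\mathbb P(V)/W$. The orbits of reflecting lines give $\ell$ points $p_{\mathsf H}$ with $q^{-1}(p_{\mathsf H})=\mathcal D_{\mathsf H}$; let $\Sigma=\mathbb P(V_{\rm reg})/W$ be their complement. The homotopy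 $(v,\lambda)\mapsto(v,r\lambda)$ contracts $\mathcal Z_{\rm reg}$ equivariantly onto $V_{\rm reg}/W$, and $(V_{\rm reg}/W)/\mathbb C^\times=\Sigma$. By (C2), $q^*:H^\bullet(\Sigma)\to H^\bullet_{\mathbb C^\times}(\mathcal Z_{\rm reg})$ is an isomorphism. As $\Sigma$ is a sphere with $\ell\ge1$ punctures, $\dim H^1_{\mathbb C^\times}(\mathcal Z_{\rm reg})=\ell-1$ and $H^2_{\mathbb C^\times}(\mathcal Z_{\rm reg})=0$.

\emph{The divisor.} The space $\mathcal Z^\circ_M$ is a Zariski-locally trivial bundle over $\mathbb P^M$ with fiber $\mathcal Z^\circ$, hence a smooth variety by Lemma~\ref{lem:smooth}. It contains $\mathcal D_M$ as a closed subvariety of pure codimension $1$. The components of $\mathcal D$ are $\mathbb C^\times$-stable, so they correspond to those of $\mathcal D_M$. By (C3), $H^1_{\mathcal D_M}(\mathcal Z^\circ_M)=0$ and $\dim H^2_{\mathcal D_M}(\mathcal Z^\circ_M)\le\sum_{\mathsf H}e_{\mathsf H}$. The long exact sequence for cohomology with supports reads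
$$0\to H^1_{\mathbb C^\times}(\mathcal Z^\circ)\to H^1_{\mathbb C^\times}(\mathcal Z_{\rm reg})\to H^2_{\mathcal D_M}(\mathcal Z^\circ_M)\to H^2_{\mathbb C^\times}(\mathcal Z^\circ)\to0 .$$
If $H^1_{\mathbb C^\times}(\mathcal Z^\circ)=0$, it gives $\dim H^2_{\mathbb C^\times}(\mathcal Z^\circ)\le\sum_{\mathsf H}e_{\mathsf H}-(\ell-1)$, which is the claim.

\emph{Vanishing of $H^1_{\mathbb C^\times}(\mathcal Z^\circ)$.} Let $\kappa$ be a class in this space and write its restriction to $\mathcal Z_{\rm reg}$ as $q^*\kappa'$ with $\kappa'\in H^1(\Sigma)$. Fix $\mathsf H$ and a point $o\in\mathcal D_{\mathsf H}$. Since $\mathcal Z^\circ$ is a complex manifold and $\mathcal D$ is a nowhere dense analytic subset, there is a holomorphic disk in $\mathcal Z^\circ$ centered at $o$ and not contained in $\mathcal D$; after shrinking, it meets $\mathcal D$ only at $o$. Its boundary $\gamma\subset\mathcal Z_{\rm reg}$ is null-homotopic in $\mathcal Z^\circ$. So the image of $\kappa$ in the ordinary group $H^1(\mathcal Z^\circ)$ vanishes on $\gamma$, which means that $\kappa'$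 vanishes on $q_*\gamma$. On the disk, $q$ is holomorphic and takes the value $p_{\mathsf H}$ only at the center, so for a small disk $q_*\gamma$ is a positive multiple of a small loop around $p_{\mathsf H}$. These loops span $H_1(\Sigma)$. Hence $\kappa'=0$, and $\kappa=0$ by the injectivity at the left of the sequence.
\end{proof}

\section{The groups $G(2m,2,2)$}\label{sec:group}

\subsection{Reflections and parameters}
Let $m\ge2$, $\zeta=e^{2\pi i/2m}$, and let $W=G(2m,2,2)$ be the group of monomial $2\times2$ matrices whose nonzero entries are $2m$-th roots of unity with product an $m$-th root of unity. Its diagonal subgroup is $T=\{\mathrm{diag}(\zeta^a,\zeta^b):a+b\text{ even}\}$. The eigenvalues of an antidiagonal matrix are the two square roots of the product of its entries, so it is a reflection if and only if this product is $1$, that is, if it is one of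
$$s_a:\ e_1\mapsto\zeta^ae_2,\quad e_2\mapsto\zeta^{-a}e_1\qquad(a\in\mathbb Z/2m).$$
The diagonal reflections are $\mathrm{diag}(\zeta^{2k},1)$ and $\mathrm{diag}(1,\zeta^{2k})$, $1\le k\le m-1$. We have $W=T\sqcup s_0T$ and $s_a=s_0\,\mathrm{diag}(\zeta^a,\zeta^{-a})$. The elements $s_0s_1=\mathrm{diag}(\zeta,\zeta^{-1})$ and $\mathrm{diag}(\zeta^2,1)$ generate $T$, because $(a,b)=-b(1,-1)+\frac{a+b}2(2,0)$. So $W$ is generated by reflections.

Conjugation by $\mathrm{diag}(\zeta^a,\zeta^b)\in T$ maps $s_k$ to $s_{k+b-a}$, where $b-a$ takes all even values and only those; conjugation by $s_0$ maps $s_k$ to $s_{-k}$ and swaps the entries of diagonal matrices. So the classes of reflections are $\{s_a:a\text{ even}\}$, $\{s_a:a\text{ odd}\}$ and $\{\mathrm{diag}(\zeta^{2k},1),\mathrm{diag}(1,\zeta^{2k})\}$. Denote the values of $c$ on them by $c'$, $c''$ and $c_k$, and put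
$$b_j=\sum_{k=1}^{m-1}c_k\zeta^{2kj}\qquad(j\in\mathbb Z/m).$$
By Fourier inversion on $\mathbb Z/m$, every family $(b_j)$ with $\sum_jb_j=0$ occurs, for exactly one choice of the $c_k$, namely $c_k=\frac1m\sum_jb_j\zeta^{-2kj}$.

Let $x_1,x_2$ be the coordinates on $V$. The reflection $s_a$ fixes $e_1+\zeta^ae_2$, so $\alpha_{s_a}=x_2-\zeta^ax_1$. There are $\ell=3$ orbits of reflecting lines.
\begin{itemize}
\item The axes $x_1=0$ and $x_2=0$. Antidiagonal elements exchange them, so the pointwise stabilizer of $x_1=0$ is $\{\mathrm{diag}(\zeta^{2k},1)\}$. Here $e_{\mathsf H}=m$ and $\beta_{\mathsf H}=(b_j)_j$.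
\item The lines $x_2=\zeta^ax_1$ with $a$ even, and those with $a$ odd. The stabilizer of $e_1+\zeta^ae_2$ meets $T$ trivially, so it is $\{1,s_a\}$. Here $e_{\mathsf H}=2$ and $\beta_{\mathsf H}=(\pm c')$ or $(\pm c'')$.
\end{itemize}
So $(\ast)$ means that $c'c''\ne0$ and the $b_j$ are pairwise distinct, and then Proposition~\ref{prop:bound} gives
\begin{equation}\label{eq:bound}
\dim H^2_{\mathbb C^\times}(\mathcal Z^\circ)\le1+(m-1)+1+1=m+2 .
\end{equation}
For the computations below put $\xi=x_2/x_1$ and $\tau=\xi^m$. On $V_{\rm reg}$ the forms $d\log(x_1x_2)$ and $d\log\xi$ are regular and $\tau\ne\pm1$.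

\subsection{One-dimensional characters}
For signs $\epsilon_1,\epsilon_2\in\{\pm1\}$ and $j\in\mathbb Z/m$, the character $\mathrm{diag}(\zeta^a,\zeta^b)\mapsto\zeta^{j(a+b)}(\epsilon_1\epsilon_2)^a$ of $T$ is unchanged by swapping $a$ and $b$, which have the same parity. So it extends to a character $\chi=\chi_{\epsilon_1,\epsilon_2,j}$ of $W$ with $\chi(s_0)=\epsilon_1$. It takes the value $\epsilon_1$ on $s_a$ for $a$ even, $\epsilon_2$ for $a$ odd, and $\zeta^{2kj}$ on the $k$-th class of diagonal reflections. The product of the $\alpha_{s_a}$ is $x_2^m-x_1^m$ over even $a$ and $x_2^m+x_1^m$ over odd $a$, so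
$$D_\chi=b_j\,d\log(x_1x_2)+\epsilon_1c'\,d\log(x_2^m-x_1^m)+\epsilon_2c''\,d\log(x_2^m+x_1^m).$$
From $x_2^m\mp x_1^m=x_1^m(\tau\mp1)$, $d\log x_1=\frac12d\log(x_1x_2)-\frac12d\log\xi$ and $d\log(\tau\mp1)=\frac{m\tau}{\tau\mp1}d\log\xi$ we get
$$d\log(x_2^m\mp x_1^m)=\frac m2\,d\log(x_1x_2)+\frac m2\,\frac{\tau\pm1}{\tau\mp1}\,d\log\xi .$$
Therefore
\begin{equation}\label{eq:Dchi}
D_\chi=\frac{t_\chi}2\,d\log(x_1x_2)+\vartheta_{\epsilon_1,\epsilon_2}\,d\log\xi,
\end{equation}
where
$$t_\chi=2b_j+m(\epsilon_1c'+\epsilon_2c''),\qquad\vartheta_{\epsilon_1,\epsilon_2}=\frac m2\Big(\epsilon_1c'\,\frac{\tau+1}{\tau-1}+\epsilon_2c''\,\frac{\tau-1}{\tau+1}\Big).$$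
Using $\big(\frac{\tau\pm1}{\tau\mp1}\big)^2=1\pm\frac{4\tau}{(\tau\mp1)^2}$, we find
\begin{equation}\label{eq:thetasq}
\vartheta_{\epsilon_1,\epsilon_2}^2=\frac{m^2}4(\epsilon_1c'+\epsilon_2c'')^2+\Theta,\qquad\Theta=m^2\tau\Big(\frac{c'^2}{(\tau-1)^2}-\frac{c''^2}{(\tau+1)^2}\Big).
\end{equation}

By Lemma~\ref{lem:support}, each $\chi$ gives a two-dimensional component of $A$, the closure of the image of the graph of $-D_\chi$, and $\mathbf{eu}(p_\chi)=-\sum_sc_s\chi(s)=-t_\chi$. Consider $\chi=\chi_{\epsilon_1,\epsilon_2,j}$ and $\chi'=\chi_{-\epsilon_1,-\epsilon_2,i}$. If $p_\chi=p_{\chi'}$, then $t_\chi=t_{\chi'}$, that is, $b_i-b_j=m(\epsilon_1c'+\epsilon_2c'')$. A value of $\mathbf{eu}$ does not a priori determine a fixed point, so this condition alone does not give $p_\chi=p_{\chi'}$. We obtain the equality from a two-dimensional module whose support contains both components.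

\subsection{Two-dimensional modules}
For integers $0\le j<i\le m-1$ let $E=E_{i,j}$ be induced from the character $\mathrm{diag}(\zeta^a,\zeta^b)\mapsto\zeta^{ia+jb}$ of $T$, and put $d=i-j$, $g=\frac12(b_i-b_j)$. The module has a basis $f_1$, $f_2=s_0f_1$ on which $\mathrm{diag}(\zeta^a,\zeta^b)$ acts by $\zeta^{ia+jb}$ and $\zeta^{ja+ib}$. These two characters of $T$ differ, since their ratio at $\mathrm{diag}(\zeta^2,1)$ is $\zeta^{2d}\ne1$. A $T$-stable line is therefore $\mathbb Cf_1$ or $\mathbb Cf_2$, and $s_0$ exchanges them, so $E$ is irreducible. From $s_a=s_0\,\mathrm{diag}(\zeta^a,\zeta^{-a})$ we get $s_af_1=\zeta^{da}f_2$ and $s_af_2=\zeta^{-da}f_1$.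

\begin{lemma}\label{lem:DE}
$D_E=\frac12(b_i+b_j)\,d\log(x_1x_2)+N\,d\log\xi$, where $N$ is a traceless matrix of functions on $V_{\rm reg}$ with $N^2=g^2+\Theta$. Moreover $\mathbf{eu}(p_E)=-(b_i+b_j)$.
\end{lemma}

\begin{proof}
The diagonal reflections contribute $b_i\,d\log x_1+b_j\,d\log x_2$ on $f_1$ and $b_j\,d\log x_1+b_i\,d\log x_2$ on $f_2$, that is, $\frac12(b_i+b_j)\,d\log(x_1x_2)\mp g\,d\log\xi$. For the others, $d\log\alpha_{s_a}=d\log x_1+\frac{\xi}{\xi-\zeta^a}d\log\xi$. As $a$ runs over the even (resp.\ odd) residues, $\omega=\zeta^a$ runs over the solutions of $\omega^m=1$ (resp.\ $\omega^m=-1$), and $\sum_\omega\omega^{\pm d}=0$ in both cases because $m\nmid d$. So $\sum_ac_{s_a}\rho_E(s_a)=0$, the terms in $d\log x_1$ cancel, and in the basis $f_1,f_2$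
$$N=\begin{pmatrix}-g&B_-\\B_+&g\end{pmatrix},\qquad B_\pm=\xi\Big(c'\sum_{\omega^m=1}\frac{\omega^{\pm d}}{\xi-\omega}+c''\sum_{\omega^m=-1}\frac{\omega^{\pm d}}{\xi-\omega}\Big).$$
For $1\le k\le m-1$ and $\sigma=\pm1$, the function $\frac{m\xi^{k-1}}{\xi^m-\sigma}$ vanishes at infinity and has simple poles at the $\omega$ with $\omega^m=\sigma$, with residue $\omega^{k-m}=\sigma\omega^k$. Hence
$$\sum_{\omega^m=\sigma}\frac{\omega^k}{\xi-\omega}=\frac{\sigma m\,\xi^{k-1}}{\xi^m-\sigma}.$$
Apply this with $k=d$ for $B_+$, and with $k=m-d$ and $\omega^{-d}=\sigma\omega^{m-d}$ for $B_-$: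
$$B_+=m\xi^d\Big(\frac{c'}{\tau-1}-\frac{c''}{\tau+1}\Big),\qquad B_-=m\xi^{m-d}\Big(\frac{c'}{\tau-1}+\frac{c''}{\tau+1}\Big).$$
So $B_+B_-=\Theta$ and $N^2=g^2+B_+B_-=g^2+\Theta$. Finally $\sum_sc_ss$ acts on $f_1$ by $b_i+b_j$, all of it coming from the diagonal reflections, and Lemma~\ref{lem:support}(i) gives $\mathbf{eu}(p_E)$.
\end{proof}

Comparing with \eqref{eq:thetasq}, the non-constant parts agree:
\begin{equation}\label{eq:key}
N^2-\vartheta_{\epsilon_1,\epsilon_2}^2=g^2-\frac{m^2}4(\epsilon_1c'+\epsilon_2c'')^2 .
\end{equation}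

\begin{proposition}\label{prop:split}
Assume $c'\ne0$. Let $0\le j<i\le m-1$ and suppose $b_i-b_j=m(\epsilon_1c'+\epsilon_2c'')$ for some signs $\epsilon_1,\epsilon_2$. Then for $E=E_{i,j}$ the set $A_{p_E}$ has at least two irreducible components of dimension $2$.
\end{proposition}

\begin{proof}
Let $\chi=\chi_{\epsilon_1,\epsilon_2,j}$, $\chi'=\chi_{-\epsilon_1,-\epsilon_2,i}$ and $\vartheta=\vartheta_{\epsilon_1,\epsilon_2}$. Then $t_\chi=2b_j+(b_i-b_j)$ and $t_{\chi'}=2b_i-(b_i-b_j)$ both equal $b_i+b_j$, and $\vartheta_{-\epsilon_1,-\epsilon_2}=-\vartheta$. By \eqref{eq:Dchi}, $D_\chi$ and $D_{\chi'}$ are the forms $\frac12(b_i+b_j)\,d\log(x_1x_2)\pm\vartheta\,d\log\xi$. The right side of \eqref{eq:key} vanishes, so at each $v\in V_{\rm reg}$ the traceless matrix $N(v)$ has square $\vartheta(v)^2$, and its eigenvalues are $\vartheta(v)$ and $-\vartheta(v)$. By Lemma~\ref{lem:DE}, an eigenvector of $N(v)$ is a joint eigenvector of $D_E$ at $v$, and the joint eigenvalues are $D_\chi(v)$ and $D_{\chi'}(v)$. The two forms are different, since $\vartheta$ has a pole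 at $\tau=1$ when $c'\ne0$. Corollary~\ref{cor:two} applies.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By \eqref{eq:bound} and Corollary~\ref{cor:criterion} we need $m+2$ different fixed points given by Proposition~\ref{prop:split}. So many differences $b_i-b_j$ must be among $\pm m(c'+c'')$ and $\pm m(c'-c'')$. The parameter of the theorem places the $b_j$ in an arithmetic progression and makes these numbers its two smallest differences.

\begin{proof}[Proof of \textup{(i)}]
Let $m=5$, $c'=\frac3{10}$, $c''=\frac1{10}$, $c_k=\frac1{\zeta^{-2k}-1}$. For $\omega^5=1$, $\omega\ne1$, we have $\sum_{j=0}^4\omega^j=0$ and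
$$(\omega-1)\sum_{j=0}^4j\omega^j=4\omega^5-(\omega+\omega^2+\omega^3+\omega^4)=5 .$$
With $\omega=\zeta^{-2k}$ this gives $c_k=\frac15\sum_{j=0}^4(j-2)\zeta^{-2kj}$. Since $\sum_{j=0}^4(j-2)=0$, Fourier inversion shows that $b_j=j-2$ for $j=0,\dots,4$. So $(\ast)$ holds, and $\dim H^2_{\mathbb C^\times}(\mathcal Z^\circ)\le7$ by \eqref{eq:bound}. Moreover $m(c'-c'')=1$ and $m(c'+c'')=2$, so Proposition~\ref{prop:split} applies to all pairs with $i-j\in\{1,2\}$:
$$\begin{array}{c|ccccccc}
(i,j)&(1,0)&(2,0)&(2,1)&(3,1)&(3,2)&(4,2)&(4,3)\\\hline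
b_i-b_j&1&2&1&2&1&2&1\\
b_i+b_j&-3&-2&-1&0&1&2&3
\end{array}$$
By Lemma~\ref{lem:DE}, the function $\mathbf{eu}$ takes seven different values at the points $p_{E_{i,j}}$. They form a set $Q\subset F$ of seven points, and each $A_p$ with $p\in Q$ has at least two components of dimension $2$. As $\dim A\le2$ and $\dim H^2_{\mathbb C^\times}(\mathcal Z^\circ)\le7=|Q|$, Corollary~\ref{cor:criterion} gives $H^3_{\mathbb C^\times}(\mathcal Z_c)\ne0$: the image in $\bigoplus_{p\in Q}H^2(P_p)$ has dimension at most $7+7-1=13$, while this space has dimension at least $14$.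
\end{proof}

\begin{remark}\label{rem:five}
The value $m=5$ comes from this count. For $b_j=j-\frac{m-1}2$, $c'=\frac3{2m}$, $c''=\frac1{2m}$ there are $(m-1)+(m-2)=2m-3$ pairs with $i-j\in\{1,2\}$, with pairwise different sums $i+j$, and $2m-3\ge m+2$ if and only if $m\ge5$. For $m\le4$ no parameter satisfying $(\ast)$ gives $m+2$ pairs. For $m\le3$ there are only $\binom m2<m+2$ pairs. For $m=4$ all six differences would have to lie in $\{\pm m(c'+c''),\pm m(c'-c'')\}$; but if $b_j$ minimizes a generic real linear form on $\mathbb C$, the three differences $b_i-b_j$ are distinct and lie in an open half-plane, which contains at most two elements of that set. This is a limit of the count, not a statement about the cohomology for $m\le4$.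
\end{remark}

\begin{proof}[Proof of \textup{(ii)}]
Let $(V,W,c)$ be as in (i), and let $W'=(\mathbb Z/2)^{n-2}$ act on $V'=\mathbb C^{n-2}$ by sign changes of the coordinates. The fixed space of $(w,w')\in W\times W'$ in $V\oplus V'$ is $V^w\oplus V'^{\,w'}$, so $\mathrm{Ref}(W\times W')=\mathrm{Ref}(W)\sqcup\mathrm{Ref}(W')$ and $W\times W'$ is generated by reflections. Extend $c$ by $0$ on $\mathrm{Ref}(W')$. For $s\in\mathrm{Ref}(W)$ the number $\langle y,s(x)-x\rangle$ vanishes if $y\in V'$ or $x\in V'^*$. So the rational Cherednik algebra is $H_c\otimes(\mathbb C[V'\times V'^*]\rtimes W')$, its center is $Z_c\otimes\mathbb C[V'\times V'^*]^{W'}$, and the Calogero--Moser space is $\mathcal Z_c\times(V'\times V'^*)/W'$. The maps $(v',\lambda')\mapsto(rv',r\lambda')$, $r\in[0,1]$, contract the second factor equivariantly to a fixed point. Hence the third equivariant cohomology group of the product is $H^3_{\mathbb C^\times}(\mathcal Z_c)$, which is nonzero by (i).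
\end{proof}

\begin{thebibliography}{1}
\bibitem{GCM} \emph{Geometry of Calogero-Moser spaces}, \texttt{https://imag.umontpellier.fr/\textasciitilde{}bonnafe/Exposes/poitiers-2016.pdf}
\end{thebibliography}
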